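# Steiner trees with almost 120° angles: error linear in $\varepsilon$ in the plane, of order $\varepsilon^{2/3}$ in space

Throughout, $|\cdot|$ is the Euclidean norm, $L$ is total Euclidean length, and $s=\frac{\sqrt3}{2}$.

## 1. Planar trees: an angle error $\varepsilon$ costs at most a factor $1+9\varepsilon$

We connect $n$ given points by a network with extra junctions of degree 3. If every junction angle is exactly $120^\circ$, no displacement of the junctions makes the network shorter (we shall see this in one line). Now suppose we only know that every angle is at least $120^\circ-\varepsilon$. How much length can be saved by moving the junctions, and does the answer get worse as $n$ grows?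

**Definition 1 (Steiner tree, topology).** Let $N$ be a set of $n$ points of $\mathbb R^d$, $d\ge2$, called terminals. A *Steiner tree* on $N$ is a tree embedded in $\mathbb R^d$ with straight-line edges, whose vertices are the terminals together with additional *Steiner points*, each of degree $3$. Its *topology* is its pattern of adjacencies.

**Definition 2 (approximate tree, relative error).** For $\varepsilon>0$, a Steiner tree $T$ is *$\varepsilon$-approximate* if every angle between two edges meeting at a Steiner point is at least $\frac{2\pi}3-\varepsilon$. Let $T^*$ be the shortest tree on $N$ with the same topology as $T$; its Steiner points may be placed anywhere and may coincide with each other or with terminals. The *relative error* of $T$ is $L(T)/L(T^*)-1$, and $F_d(\varepsilon,n)$ is the supremum of the relative error over all $\varepsilon$-approximate Steiner trees on all sets of $n$ terminals in $\mathbb R^d$.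

The competitor $T^*$ has the same topology as $T$, and it may degenerate. For instance, for three terminals at $-1,0,1$ on a line and the topology of a star, a Steiner point at $z$ gives length at least $|z+1|+|z-1|\ge2$, and $z=0$ attains $2$. So the Steiner point of $T^*$ sits on a terminal.

For two terminals the relative error is $0$. In general, cut $T$ at every terminal of degree greater than $1$. This gives components $T_i$ in which all terminals are leaves. The terminals do not move, so the minimization defining $T^*$ is carried out separately in each component. Therefore $L(T)=\sum L(T_i)$ and $L(T^*)=\sum L(T_i^*)$, and the relative error of $T$ is at most the largest relative error of a component. Each component has at most $n$ terminals, and a component with a single edge has error $0$. So for upper bounds only the following trees matter.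

**Definition 3 (full tree, flow).** A tree is *full* if all its terminals are leaves. Orient the edges of a full tree away from a chosen root leaf. Let $u_e$ be the unit direction and $\ell_e>0$ the length of the edge $e$. At each Steiner point let $p$ be the incoming edge and $c,c'$ the outgoing ones. A *flow* assigns a vector $w_e\in\mathbb R^d$ to each edge so that
$$w_p=w_c+w_{c'}\quad\text{at every Steiner point.}\tag{1}$$
Let $W$ be the set of flows with $|w_e|\le1$ for all $e$.

*Example.* Consider a star with one Steiner point and three legs at $120^\circ$ in a plane. The outward unit directions $a_1,a_2,a_3$ add up to $0$. If the root is the end of the first leg, then $u_p=-a_1=a_2+a_3=u_c+u_{c'}$, so $w=u$ is a flow in $W$.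

A flow certifies that a tree cannot be shortened much.

**Lemma 1.** Let $T$ be a full tree. If $w\in W$ and $w_e\cdot u_e\ge1-\eta$ for all $e$, with $\eta<1$, then $L(T^*)\ge(1-\eta)L(T)$.

*Proof.* Let $x$ be any placement of the vertices with the terminals in their given positions, and consider $\sum_e w_e\cdot(x_{\rm head(e)}-x_{\rm tail(e)})$. The position of a Steiner point enters with coefficient $w_p-w_c-w_{c'}=0$. So the sum does not depend on the Steiner positions, and it equals its value at $T$ itself:
$$\sum_e w_e\cdot(x_{\rm head}-x_{\rm tail})=\sum_e\ell_e\,w_e\cdot u_e .\tag{2}$$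
Since $|w_e|\le1$, the length of the placement is at least the left side, and the right side is at least $(1-\eta)\sum\ell_e=(1-\eta)L(T)$. $\square$

The proof uses only that edges have positive length; it does not need $T$ to be embedded. If all angles are exactly $120^\circ$, the three outward unit vectors at a Steiner point satisfy $|a_1+a_2+a_3|^2=3+2\cdot3\cdot(-\frac12)=0$. So $w=u$ is a flow, $\eta=0$, and $L(T^*)=L(T)$.

**Theorem 1 (plane).** For all $n$ and $0<\varepsilon\le1/72$: $F_2(\varepsilon,n)\le9\varepsilon$.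

*Proof.* We may assume that $T$ is full and rooted. The plan is to repair $w=u$, which is no longer a flow.

**Step 1 (the balance defect is at most $4\varepsilon$).** At a Steiner point the outward directions are $-u_p,u_c,u_{c'}$. Each of the three angles is at least $\frac{2\pi}3-\varepsilon$. They do not lie in a half-plane, since then the largest angle would be the sum of the other two, at least $\frac{4\pi}3-2\varepsilon>\pi$. So the angles add up to $2\pi$, and each lies in $[\frac{2\pi}3-\varepsilon,\frac{2\pi}3+2\varepsilon]$. Hence $u_c$ and $u_{c'}$ make angles in $[\frac\pi3-2\varepsilon,\frac\pi3+\varepsilon]$ with $u_p$, on opposite sides of it. Let $\hat u,\hat u'$ be $u_p$ rotated by $\pm60^\circ$. The outgoing directions are within $2\varepsilon$ of $\hat u$ and $\hat u'$ respectively, and $\hat u+\hat u'=u_p$. So the *balance defect* $\Delta_v:=u_p-u_c-u_{c'}$ satisfies $|\Delta_v|\le4\varepsilon$.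

**Step 2 (halve the error at each branching).** Put $w_e=u_e+g_e$ with $g=0$ on the root edge and
$$g_c=g_{c'}=\tfrac12(g_p+\Delta_v).\tag{3}$$
Then $w_c+w_{c'}=u_c+u_{c'}+g_p+\Delta_v=u_p+g_p=w_p$, so $w$ is a flow. By induction $|g_e|\le4\varepsilon$, because $\frac12(4\varepsilon+4\varepsilon)=4\varepsilon$.

**Step 3 (rescale).** We have $w/(1+4\varepsilon)\in W$, and
$$\frac{w_e\cdot u_e}{1+4\varepsilon}\ge\frac{1-4\varepsilon}{1+4\varepsilon}\ge1-8\varepsilon,$$
since $(1-8\varepsilon)(1+4\varepsilon)=1-4\varepsilon-32\varepsilon^2$. By Lemma 1 the relative error is at most $\frac1{1-8\varepsilon}-1=\frac{8\varepsilon}{1-8\varepsilon}$, and this is at most $9\varepsilon$ exactly when $72\varepsilon\le1$. $\square$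

The bound does not depend on $n$, because the halving in (3) turns a possibly long sum of errors into a geometric series. What changes in dimension $3$? Rubinstein, Weng and Wormald (2006) conjectured that nothing essential does: there should exist absolute constants $c,\varepsilon_0>0$ such that $F_3(\varepsilon,n)<c\varepsilon$ for all $\varepsilon\in(0,\varepsilon_0)$ and all $n$. (The problem is taken from "Approximate Steiner Trees", https://geosym.mik.uni-pannon.hu/images/presentations/swanepoel.pdf.) Among the bounds they proved are $F_3(\varepsilon,n)>c\varepsilon$ for large $n$ and $F_3(\varepsilon,n)<c\,\varepsilon\log n$ for $\varepsilon<n^{-3}\log^{-1}n$. Their upper bounds all require $\varepsilon$ to be small in terms of $n$, or grow with $n$.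

## 2. One Steiner point in space: the balance defect is of order $\sqrt\varepsilon$

**Three terminals by hand.** Let $f_1,f_2,f_3$ be unit vectors at $120^\circ$ in a horizontal plane, $n$ the vertical unit vector, $h^2=\varepsilon/2$, and take three unit legs $a_i=\sqrt{1-h^2}\,f_i+hn$. Their pairwise inner products are $-\frac12(1-h^2)+h^2=-\frac12+\frac32h^2=-\frac12+\frac34\varepsilon$. On the other hand, for $0<\varepsilon\le\frac12$,
$$\cos\left(\tfrac{2\pi}3-\varepsilon\right)=-\tfrac12\cos\varepsilon+s\sin\varepsilon>-\tfrac12+0.8\,\varepsilon,\tag{4}$$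
because $\cos\varepsilon<1$ and $s\sin\varepsilon\ge s\,\varepsilon(1-\frac1{24})\ge0.82\,\varepsilon$. So all angles are strictly larger than $\frac{2\pi}3-\varepsilon$ and the star is $\varepsilon$-approximate. Its length is $3$. Moving the Steiner point to the center of the triangle of terminals gives length $3\sqrt{1-h^2}$. Hence
$$F_3(\varepsilon,3)\ \ge\ \frac1{\sqrt{1-h^2}}-1\ \ge\ \frac{h^2}2=\frac\varepsilon4\qquad(0<\varepsilon\le\tfrac12).\tag{5}$$
Lemma 1 shows that this placement is optimal: $-f_1,f_2,f_3$ is a flow in $W$ with $w_e\cdot u_e=\sqrt{1-h^2}$ on every edge. So one Steiner point costs order $\varepsilon$, as in the plane.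

The balance defect, however, is now $\Delta=-(a_1+a_2+a_3)=-3hn$, of norm $3\sqrt{\varepsilon/2}$. The bound $|\Delta_v|\le4\varepsilon$ of Step 1 above is lost. What remains true in every dimension is
$$|\Delta_v|^2=|-u_p+u_c+u_{c'}|^2=3+2\sum\cos(\text{angles})\le6\varepsilon,\tag{6}$$
because cosine is $1$-Lipschitz, so each cosine is at most $\cos(\frac{2\pi}3-\varepsilon)\le-\frac12+\varepsilon$. With (6), the halving rule (3) gives $|g_e|\le\sqrt{6\varepsilon}$, and Step 3 then bounds the relative error by a constant times $\sqrt\varepsilon$, uniformly in $n$.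

**The halving rule gives no more than $\sqrt\varepsilon$.** This happens already on four terminals. Let $\sin\theta=\sqrt{\varepsilon/2}$ and let the root edge have direction $u_p=(1,0,0)$. Its children have directions $(\frac12,\pm s\cos\theta,-s\sin\theta)$; we compute in Section 5 that all angles here are admissible. With $n=(0,0,1)$ the defect is $\Delta=2s\sin\theta\,n$, so the halving rule puts $g_c=s\sin\theta\,n$ on the child $c$ with direction $u_c=(\frac12,s\cos\theta,-s\sin\theta)$. Let the other child end in a terminal. Let $n'$ be the normalized component of $n$ orthogonal to $u_c$, so $n\cdot n'=\sqrt{1-s^2\sin^2\theta}$, and give $c$ two short children in the directions $\frac12u_c\pm sn'$. Their angles are exactly $120^\circ$, so the defect is $0$ there, and each receives $g=\frac12s\sin\theta\,n$. Now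
$$g\cdot(\tfrac12u_c\pm sn')=\tfrac12s\sin\theta\left(-\tfrac12s\sin\theta\pm s\sqrt{1-s^2\sin^2\theta}\right).$$
On the child with the minus sign, $w\cdot u\le1-\frac38\sin\theta\sqrt{1-\frac34\sin^2\theta}$, a loss of order $\sqrt\varepsilon$. For small $\varepsilon$ the child with the plus sign has $w\cdot u>1$, hence $|w|>1$, so rescaling into $W$ makes things worse.

What went wrong is that a correction $g$ orthogonal to its edge costs only order $|g|^2$, while a correction along its edge costs order $|g|$. The defect is orthogonal to the three edges up to order $\varepsilon$ and so is harmless where it is created. When the next branching lies in a different plane, halving pushes part of it along an edge. A better rule should keep corrections orthogonal to their edges. How far this can succeed is what the following theorems say.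

Put $\varepsilon_0=1408^{-3}$.

**Theorem 2 (lower bound).** For $d\ge3$, $0<\varepsilon\le\varepsilon_0$, $n\ge3$:
$$F_d(\varepsilon,n)\ \ge\ \tfrac1{4800}\min\{\varepsilon\log_2n,\ \varepsilon^{2/3}\}.$$

**Theorem 3 (matching upper bound).** For $d\ge2$, $0<\varepsilon\le\varepsilon_0$, $n\ge3$:
$$F_d(\varepsilon,n)\ \le\ 3000\min\{\varepsilon\log_2n,\ \varepsilon^{2/3}\}.$$

**Corollary (the conjecture is false).** Let $c,\varepsilon_1>0$. Choose $\varepsilon<\min(\varepsilon_0,\varepsilon_1)$ with $\varepsilon^{-1/3}>4800c$, and $n$ with $\log_2n\ge\varepsilon^{-1/3}$. Then $F_3(\varepsilon,n)\ge\varepsilon^{2/3}/4800>c\,\varepsilon$.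

*Proof from Theorem 2.* The minimum in Theorem 2 is $\varepsilon^{2/3}$, and $\varepsilon^{2/3}/4800=\varepsilon\cdot\varepsilon^{-1/3}/4800>c\,\varepsilon$. $\square$

So for $d\ge3$ and $0<\varepsilon\le\varepsilon_0$ the order of $F_d(\varepsilon,n)$ is exactly $\min\{\varepsilon\log n,\varepsilon^{2/3}\}$, and $\sup_nF_3(\varepsilon,n)$ has order $\varepsilon^{2/3}$. The analogue of the conjecture is true for $d=2$ and fails for every $d\ge3$ (Theorem 2 applies to each such $d$).

## 3. In-plane tilts are copied, normal tilts are halved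

Here is the picture that both proofs make rigorous. If $|w|\le1$ and $w\cdot u\ge1-\eta$, write $w=(1-\xi)u+g$ with $g\perp u$. Then $0\le\xi\le\eta$ and $|g|^2\le1-(1-\xi)^2\le2\eta$. So a flow of quality $\eta$ may be *tilted* away from the edge direction by about $\sqrt{2\eta}$, but may vary along the edge only by $\eta$.

Look at an exact $120^\circ$ tripod in $\mathbb R^3$: let $u_p,m,n$ be orthonormal and let the children be $\hat u_\pm=\frac12u_p\pm sm$. Let $m_\pm=\frac12m\mp su_p$ be $\hat u_\pm$ turned by $90^\circ$ in the plane. Suppose the parent has tilt $g=\tau m+\nu n$ and we want tilts $g_\pm\perp\hat u_\pm$ with $g_++g_-=g$. Write $g_\pm=t_\pm m_\pm+\nu_\pm n$. Then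
$$\tfrac12(t_++t_-)\,m+s(t_--t_+)\,u_p+(\nu_++\nu_-)\,n=\tau m+\nu n ,$$
which forces $t_+=t_-=\tau$ and $\nu_++\nu_-=\nu$. *The in-plane tilt is copied undiminished to both children; the normal tilt is halved on average.* A defect $\Delta=2\rho\,n$ adds to the normal part, so the average normal tilt of the children is $\frac12\nu+\rho$, with $\rho$ of order $\sqrt\varepsilon$.

If all branchings lie in nearly parallel planes, the normal tilt stays below $2\rho$, and the price is only $\eta\approx\rho^2\approx\varepsilon$. An adversary will therefore turn each branching plane by an angle $\varphi$ about the edge leading to it. Then part of the accumulated normal tilt becomes in-plane tilt, which does not decay. In this first-order model, the averages $(\tau_j,\nu_j)$ on level $j$ obey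
$$\tau_{j+1}\cos\varphi-\nu_{j+1}\sin\varphi=\tau_j,\qquad\tau_{j+1}\sin\varphi+\nu_{j+1}\cos\varphi=\tfrac12\nu_j+\rho .\tag{7}$$
A stationary solution has $\nu=-\tau\tan\frac\varphi2$ by the first equation. Since $\sin\varphi=\tan\frac\varphi2(1+\cos\varphi)$, the second equation becomes $\frac32\tau\tan\frac\varphi2=\rho$. So a small $\varphi$ leads to a large tilt, about $\frac43\rho/\varphi$, but it takes many levels to get there. Roughly, each level adds in-plane tilt about $2\rho\varphi$, so about $\varphi^{-2}$ levels are needed. With $k$ levels one should take $\varphi=k^{-1/2}$ and expect tilt $\sqrt k\,\rho$, that is $\eta\approx k\rho^2\approx k\varepsilon$. A binary tree with $k$ levels has about $2^k$ terminals, so this is $\varepsilon\log n$.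

The growth stops because the flow may vary by $\eta$ along the edges. This lets it remove in-plane tilt of order $\eta$ at each level, so $k\eta$ in total. The adversary wins only while $k\eta\lesssim\sqrt k\,\rho$. With $\eta\approx k\varepsilon$ and $\rho\approx\sqrt\varepsilon$ this says $k\lesssim\varepsilon^{-1/3}$, and then $\eta\approx\varepsilon^{2/3}$.

The same removal of tilt gives the upper bound. If all tilts are about $R$ and we allow variation $\sigma=R^2$ along the edges, the squared tilt can be decreased by about $\sigma R=R^3$ at each step, while each defect increases it by order $\varepsilon$. These balance at $R^3\approx\varepsilon$, so $R^2\approx\varepsilon^{2/3}$.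

## 4. Minimax: flows compute $L(T^*)$ exactly

For the lower bound we must show that *no* flow is good, and conclude that some tree can be shortened. So Lemma 1 needs a converse. We use Sion's minimax theorem (Pacific J. Math. 8 (1958)) in the following special case: if $Y$ is a compact convex set and $X$ a convex set in finite-dimensional spaces, and $f(x,y)$ is continuous and affine in each variable separately, then $\inf_x\max_yf=\max_y\inf_xf$.

**Lemma 2.** (a) For a full tree $T$, possibly self-intersecting, with edge directions $u_e$ and lengths $\ell_e>0$,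
$$L(T^*)=\max_{w\in W}\sum_e\ell_e\,w_e\cdot u_e .$$
(b) Fix a full topology and unit directions $u_e$, and let $\eta^*=\min_{w\in W}\max_e(1-w_e\cdot u_e)$. For every $\delta>0$ there are lengths $\ell_e>0$ with $L(T^*)\le(1-\eta^*+\delta)L(T)$.

*Proof.* (a) For a vector $y$ we have $|y|=\max_{|w|\le1}w\cdot y$, so
$$L(T^*)=\inf_x\max_{|w_e|\le1}\sum_ew_e\cdot(x_{\rm head}-x_{\rm tail}),$$
where $x$ runs over all placements of the Steiner points and $w$ over all families of vectors of norm at most $1$, not only flows. The set of $w$ is compact and convex, $x$ ranges over a vector space, and the function is affine in each variable. So inf and max may be exchanged. For fixed $w$ the sum is affine in $x$, and the coefficient of a Steiner point is $w_p-w_c-w_{c'}$. Hence the infimum is $-\infty$ unless $w$ satisfies (1), in which case it equals $\sum\ell_ew_e\cdot u_e$ by (2).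

(b) Let $\ell$ range over the simplex $\ell_e\ge0$, $\sum\ell_e=1$. The function $\sum_e\ell_e\,w_e\cdot u_e$ is bilinear on (simplex)$\times W$, and both sets are compact and convex. So
$$\min_\ell\max_{w\in W}\sum_e\ell_e\,w_e\cdot u_e=\max_{w\in W}\min_\ell\sum_e\ell_e\,w_e\cdot u_e=\max_{w\in W}\min_ew_e\cdot u_e=1-\eta^*.$$
Take a minimizing $\ell$ and move it slightly, inside the simplex, to $\ell'$ with all entries positive. Then $\max_w\sum\ell'_ew_e\cdot u_e\le1-\eta^*+\sum|\ell'_e-\ell_e|\le1-\eta^*+\delta$. By (a) the left side is $L(T^*)$ for the tree with directions $u_e$ and lengths $\ell'_e$, and $L(T)=1$. $\square$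

Note that $\eta^*\le1$, since $w=0$ is allowed. It is attained, since $W$ is compact. For the planar $120^\circ$ star, $\eta^*=0$.

The task for Theorem 2 is now to design a *direction tree*, without lengths, whose $\eta^*$ is large.

## 5. The lower bound: a binary tree of slowly turning tripods

Since $\mathbb R^3\subset\mathbb R^d$, and allowing Steiner points in $\mathbb R^d$ can only shorten $T^*$, we have $F_d\ge F_3$. So take $d=3$ and write $F=F_3$.

**Step 1 (adding terminals does not decrease $F$).** We show $F(\varepsilon,n+1)\ge F(\varepsilon,n)$ for $n\ge3$, so that it suffices to treat convenient values of $n$. Let $T$ be $\varepsilon$-approximate on $n$ terminals. Pick a leaf $t$, which is a terminal because Steiner points have degree $3$. Make $t$ a Steiner point and attach two new terminals by edges of length $\delta$ so that all angles at $t$ are $\frac{2\pi}3$. For small $\delta$ the new tree $T'$ is embedded, since near $t$ the tree $T$ consists of one edge. It has $n+1$ terminals and $L(T')=L(T)+2\delta$. Placing the new Steiner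 point at $t$ and the others as in $T^*$ shows $L(T'^*)\le L(T^*)+2\delta$. Hence
$$\frac{L(T')}{L(T'^*)}\ge\frac{L(T)+2\delta}{L(T^*)+2\delta}\to\frac{L(T)}{L(T^*)}\qquad(\delta\to0).$$
With (5) this gives $F(\varepsilon,n)\ge\varepsilon/4$ for all $n\ge3$.

**Step 2 (the direction tree).** Its branchings should have defect of order $\sqrt\varepsilon$ along the normal, and their planes should turn by $\varphi$ from level to level. Let $k$ be an integer with $1\le k\le\varepsilon^{-1/3}$, and put
$$\varphi=k^{-1/2},\qquad\sin\theta=\sqrt{\varepsilon/2},\quad0<\theta<\tfrac\pi2 .$$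
Since $\varepsilon\le\varepsilon_0$, we have $\theta\le0.1$. From $\sin\theta\ge\theta(1-\frac{\theta^2}6)$ we get $\theta^2\le\frac\varepsilon2(1-\frac{0.01}6)^{-2}\le0.52\,\varepsilon$. Let $X(\cdot)$ and $Z(\cdot)$ be rotations about the first and third axes:
$$X(\theta)(x,y,z)=(x,\ y\cos\theta-z\sin\theta,\ y\sin\theta+z\cos\theta),$$
$$Z(\pm60^\circ)(x,y,z)=\left(\tfrac x2\mp sy,\ \pm sx+\tfrac y2,\ z\right).$$
Put
$$R_2=X(-\theta)Z(60^\circ)X(\varphi),\qquad R_3=X(\theta)Z(-60^\circ)X(\varphi).$$
Take a root edge (level $0$) followed by a complete binary tree: levels $0,\dots,k$, with $2^j$ edges on level $j$. The terminals are the root and the $2^k$ far ends of the level-$k$ edges, so there are $2^k+1$ of them. Each edge $e$ gets a frame $A_e\in SO(3)$ and the direction $u_e=A_e\mathbf e_1$. The root has $A=I$, and the two children $e2,e3$ of $e$ get $A_{e2}=A_eR_2$, $A_{e3}=A_eR_3$. In the frame of $e$, the first axis is the edge, the second is the in-plane direction of the branching at its end, and the third is the normal direction.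

*Admissibility.* Since $X(\varphi)\mathbf e_1=\mathbf e_1$, the children have, in the frame of $e$, the directions $X(\mp\theta)(\frac12,\pm s,0)=(\frac12,\pm s\cos\theta,-s\sin\theta)$. Each has inner product $\frac12$ with $\mathbf e_1$, so makes the angle $\frac{2\pi}3$ with $-u_e$. Their mutual inner product is
$$\tfrac14-\tfrac34\cos^2\theta+\tfrac34\sin^2\theta=-\tfrac12+\tfrac32\sin^2\theta=-\tfrac12+\tfrac34\varepsilon .$$
By (4), all angles are *strictly* larger than $\frac{2\pi}3-\varepsilon$.

**Claim.** If $300\le k\le\varepsilon^{-1/3}$, then $\eta^*\ge k\varepsilon/450$ for this direction tree.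

Steps 3 to 6 prove the Claim.

**Step 3 (pass to local coordinates and average over levels).** This reduces $2^{k+1}-1$ unknown vectors to $k+1$. Let $w\in W$ attain $\eta^*$, and let $\eta=\max(\eta^*,\theta^2)$. Put $x_e=A_e^{T}w_e$. Then $x_e\cdot\mathbf e_1=w_e\cdot u_e\ge1-\eta$. Since $w_{e2}=A_eR_2x_{e2}$ and $w_{e3}=A_eR_3x_{e3}$, conservation becomes
$$x_e=R_2x_{e2}+R_3x_{e3},\qquad x_e\in K:=\{x:|x|\le1,\ x\cdot\mathbf e_1\ge1-\eta\}.$$
The set $K$ is convex and invariant under $X(\cdot)$. A point of $K$ has the form $(1-\xi,\tau,\nu)$ with $0\le\xi\le\eta$ and $\tau^2+\nu^2\le1-(1-\xi)^2\le2\eta$, so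
$$|\tau|,|\nu|\le r:=\sqrt{2\eta}.$$
Let $\bar x_j=(1-\xi_j,\tau_j,\nu_j)$ be the average of $x_e$ over level $j$. For $0\le j<k$ let $\bar a,\bar b$ be the averages of $x_{e2}$ and $x_{e3}$ over the edges $e$ of level $j$. All these lie in $K$, and because the same $R_2,R_3$ are used at every branching,
$$\bar x_j=R_2\bar a+R_3\bar b,\qquad\bar x_{j+1}=\tfrac12(\bar a+\bar b).$$

**Step 4 (the exact recurrence, and its errors).** We derive (7) with error terms of size at most $5\eta$. Write
$$X(\varphi)\bar a=(1-\alpha,\tau_a,\nu_a)\in K,\qquad X(\varphi)\bar b=(1-\beta,\tau_b,\nu_b)\in K,$$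
and $\mathsf T=\frac12(\tau_a+\tau_b)$, $\mathsf N=\frac12(\nu_a+\nu_b)$. First,
$$Z(60^\circ)X(\varphi)\bar a=\left(\tfrac{1-\alpha}2-s\tau_a,\ s(1-\alpha)+\tfrac{\tau_a}2,\ \nu_a\right),$$
$$Z(-60^\circ)X(\varphi)\bar b=\left(\tfrac{1-\beta}2+s\tau_b,\ -s(1-\beta)+\tfrac{\tau_b}2,\ \nu_b\right).$$
Apply $X(-\theta)$ to the first, $X(\theta)$ to the second, and add. The three coordinates of $\bar x_j$ are
$$1-\xi_j=1-\tfrac{\alpha+\beta}2-s(\tau_a-\tau_b),\tag{8}$$
$$\tau_j=\cos\theta\,[\mathsf T-s(\alpha-\beta)]+\sin\theta\,(\nu_a-\nu_b),\tag{9}$$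
$$\nu_j=2\mathsf N\cos\theta-\sin\theta\left[2s-s(\alpha+\beta)+\tfrac12(\tau_a-\tau_b)\right].\tag{10}$$
In (8), both $\xi_j$ and $\frac{\alpha+\beta}2$ lie in $[0,\eta]$, so $|\tau_a-\tau_b|\le\eta/s$. This is the statement "in-plane tilt is copied", up to $\eta$. Put $\rho=s\tan\theta$. Dividing (9) by $\cos\theta$ and (10) by $2\cos\theta$ gives
$$\mathsf T=\tau_j+\mathrm{err}_1,\qquad\mathrm{err}_1=\tau_j(\sec\theta-1)+s(\alpha-\beta)-\tan\theta\,(\nu_a-\nu_b),$$
$$\mathsf N=\tfrac12\nu_j+\rho+\mathrm{err}_2,\qquad\mathrm{err}_2=\tfrac12\nu_j(\sec\theta-1)+\tfrac12\tan\theta\left[-s(\alpha+\beta)+\tfrac12(\tau_a-\tau_b)\right].$$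
For $\theta\le0.1$ we have $\cos\theta\ge1-\frac{\theta^2}2\ge0.995$, so $\sec\theta-1\le0.6\,\theta^2$ and $\tan\theta\le1.1\,\theta$. Also $r\theta=\sqrt{2\eta}\,\theta\le\sqrt2\,\eta$, because $\theta^2\le\eta$; this is why $\eta$ was defined with the maximum. Therefore
$$|\mathrm{err}_1|\le r(\sec\theta-1)+s\eta+2r\tan\theta\le0.06\sqrt2\,\eta+0.87\,\eta+2.2\sqrt2\,\eta\le5\eta,$$
$$|\mathrm{err}_2|\le\tfrac r2(\sec\theta-1)+\tfrac12\tan\theta\left(2s+\tfrac1{2s}\right)\eta\le0.03\sqrt2\,\eta+0.055\cdot2.4\,\eta\le5\eta .$$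
Finally $X(\varphi)\bar x_{j+1}=\frac12(X(\varphi)\bar a+X(\varphi)\bar b)$ has second and third coordinates $\mathsf T,\mathsf N$. So for $0\le j<k$, with errors bounded by $5\eta$,
$$\tau_{j+1}\cos\varphi-\nu_{j+1}\sin\varphi=\tau_j+\mathrm{err},\tag{11}$$
$$\tau_{j+1}\sin\varphi+\nu_{j+1}\cos\varphi=\tfrac12\nu_j+\rho+\mathrm{err}.\tag{12}$$

**Step 5 (sum over all levels).** We play two estimates of $S=\sum_{j=1}^k\nu_j$ against each other: the defects force $S$ to be large, and bounded in-plane tilt forces it to be small. Summing (12) over $j=0,\dots,k-1$ and using $\sum_{j=0}^{k-1}\nu_j=S+\nu_0-\nu_k$,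
$$\left(\cos\varphi-\tfrac12\right)S=k\rho-\sin\varphi\sum_{j=1}^k\tau_j+\tfrac12(\nu_0-\nu_k)+\sum\mathrm{err}\ \ge\ Q:=k\rho-k\varphi r-r-5k\eta .$$
Summing (11) and using $\sum_{j=0}^{k-1}\tau_j=\sum_{j=1}^k\tau_j+\tau_0-\tau_k$,
$$S\sin\varphi=\tau_k-\tau_0-(1-\cos\varphi)\sum_{j=1}^k\tau_j-\sum\mathrm{err}\ \le\ 2r+\tfrac12k\varphi^2r+5k\eta=\tfrac52r+5k\eta,$$
because $k\varphi^2=1$. Since $0<\varphi\le1$, we have $0<\cos\varphi-\frac12\le\frac12$ (note $\cos1>0.54$) and $\sin\varphi\ge\varphi/2$. If $Q\ge0$, then $S\ge2Q\ge0$, hence $\varphi Q\le\frac\varphi2S\le S\sin\varphi\le\frac52r+5k\eta$. If $Q<0$, the inequality $\varphi Q\le\frac52r+5k\eta$ is trivial. Inserting $\varphi=k^{-1/2}$ and the definition of $Q$,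
$$\sqrt k\,\rho\ \le\ r+\frac r{\sqrt k}+5\sqrt k\,\eta+\tfrac52r+5k\eta\ \le\ \tfrac92r+10k\eta .\tag{13}$$

**Step 6 (read off $\eta^*$).** By (13), one of the two terms on the right is at least $\frac12\sqrt k\,\rho$. So either $r\ge\sqrt k\,\rho/9$, that is $\eta=\frac{r^2}2\ge k\rho^2/162$, or $\eta\ge\rho/(20\sqrt k)$. We have $\rho\ge s\sin\theta=s\sqrt{\varepsilon/2}\ge0.6\sqrt\varepsilon$. In the first case $\eta\ge0.36\,k\varepsilon/162=k\varepsilon/450$. In the second case, since $k\le\varepsilon^{-1/3}$ gives $k^{-1/2}\ge\varepsilon^{1/6}$ and $k\varepsilon\le\varepsilon^{2/3}$,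
$$\eta\ge0.03\,\varepsilon^{1/2}k^{-1/2}\ge0.03\,\varepsilon^{2/3}\ge0.03\,k\varepsilon\ge k\varepsilon/450 .$$
In both cases, since $k\ge300$, $\eta\ge k\varepsilon/450\ge\frac23\varepsilon>0.52\,\varepsilon\ge\theta^2$. So the maximum defining $\eta$ is $\eta^*$, and $\eta^*\ge k\varepsilon/450$. This proves the Claim. $\square$

**Step 7 (from directions to an embedded tree).** We show $F(\varepsilon,2^k+1)\ge\eta^*$. Let $\delta>0$. Lemma 2(b) gives positive lengths for which the tree $T$ with these directions, possibly self-intersecting, satisfies $L(T^*)\le(1-\eta^*+\delta)L(T)$. Move all vertices, terminals included, slightly so that no three are collinear and no four are coplanar. Then two edges without a common vertex are disjoint (their four endpoints are not coplanar), and two edges with a common vertex meet only there. So the new tree is an embedded straight-line tree on distinct terminals. Its angles are still larger than $\frac{2\pi}3-\varepsilon$ if the movement is small, because they were strictly larger and all edges have positive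 length. Both $L(T)$ and $L(T^*)$ depend continuously on the vertex positions: moving each terminal by at most $\kappa$ changes the length of a fixed placement of the Steiner points by at most $\kappa$ per terminal, so it changes the minimum by at most this total. Hence for a small enough movement the new tree has $L(T^*)\le(1-\eta^*+2\delta)L(T)$. Since $\frac1{1-t}\ge1+t$ for $t<1$, its relative error is at least $\eta^*-2\delta$. Let $\delta\to0$.

**Step 8 (conclusion).** Given $n\ge3$, put $k=\min(\lfloor\log_2(n-1)\rfloor,\lfloor\varepsilon^{-1/3}\rfloor)\ge1$, so $2^k+1\le n$. If $k\ge300$, then by Step 1, Step 7 and the Claim $F(\varepsilon,n)\ge F(\varepsilon,2^k+1)\ge k\varepsilon/450$. If $k<300$, then $F(\varepsilon,n)\ge\varepsilon/4\ge k\varepsilon/1200$. So always $F(\varepsilon,n)\ge k\varepsilon/1200$. Now $\lfloor y\rfloor\ge y/2$ for $y\ge1$, and $\log_2(n-1)\ge\frac12\log_2n$ for $n\ge3$ because $(n-1)^2\ge n$. Hence $k\ge\frac14\min(\log_2n,\varepsilon^{-1/3})$ and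
$$F(\varepsilon,n)\ge\tfrac1{4800}\min\{\varepsilon\log_2n,\varepsilon^{2/3}\}.$$
This proves Theorem 2, and with it the Corollary. $\blacksquare$

## 6. The upper bound: a flow that removes tilt at every branching

Now let $d\ge2$, $0<\varepsilon\le\varepsilon_0$ and $n\ge3$. By the cutting argument of Section 1 we may assume that $T$ is full, with at least three and at most $n$ terminals. Put
$$R^2=\min\{121\,\varepsilon^{2/3},\ 1000\,\varepsilon\log_2n\},\qquad\sigma=R^2 .$$
Then $R\le11\varepsilon^{1/3}\le\frac{11}{1408}=\frac1{128}$. Also $R^2\ge1000\,\varepsilon$, because $\log_2n\ge1$ and $121\varepsilon^{-1/3}\ge121\cdot1408\ge1000$.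

Root $T$ at a leaf and orient away from it. At each Steiner point let $p$ be the incoming edge, $h$ (*heavy*) the outgoing edge with more terminals below it (ties arbitrary), and $l$ (*light*) the other. Passing to a light edge at least halves the number of terminals below. So a path down from the root has at most $\log_2n$ light edges. For example, in a caterpillar rooted at one end, whose Steiner points lie on a path with single leaves attached, each path down contains at most one light edge.

**Step 1 (the goal).** We construct a flow $w_e=(1+x_e)v_e$, $|v_e|=1$, with $w=u$ on the root edge, such that for all $e$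
$$|x_e|\le\sigma,\qquad E_e:=|v_e-u_e|^2\le R^2 .\tag{14}$$
*This suffices.* We have $\tilde w=w/(1+\sigma)\in W$ and $v_e\cdot u_e=1-\frac12E_e$, so
$$\tilde w_e\cdot u_e\ge\frac{(1-R^2)(1-\frac12R^2)}{1+R^2}\ge1-\tfrac52R^2,$$
because $(1-\frac52R^2)(1+R^2)=1-\frac32R^2-\frac52R^4\le1-\frac32R^2+\frac12R^4$. By Lemma 1 the relative error is at most $\frac{5R^2/2}{1-5R^2/2}\le3R^2$, using $R^2\le\frac1{15}$. Finally $3R^2\le3000\min\{\varepsilon\log_2n,\varepsilon^{2/3}\}$.

**Step 2 (geometry of one Steiner point).** We compare the outgoing directions with an exact tripod whose plane contains the *heavy* edge, so that the heavy error is of order $\varepsilon$ and only the light error is of order $\sqrt\varepsilon$. For unit vectors $a,b,c$ we have $\angle(a,b)\le\angle(a,-c)+\angle(-c,b)=2\pi-\angle(a,c)-\angle(c,b)$. So the three angles sum to at most $2\pi$, and since each is at least $\frac{2\pi}3-\varepsilon$, each is at most $\frac{2\pi}3+2\varepsilon$. Thus $\angle(u_p,u_h),\angle(u_p,u_l)\in[\frac\pi3-2\varepsilon,\frac\pi3+\varepsilon]$.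 Let $\Pi=\mathrm{span}(u_p,u_h)$, let $m\in\Pi$ be the unit vector with $m\perp u_p$ and $m\cdot u_h>0$, and put
$$\hat u_h=\tfrac12u_p+sm,\qquad\hat u_l=\tfrac12u_p-sm,\qquad q_i=\hat u_i-u_i\quad(i=h,l).$$
Then $\hat u_h+\hat u_l=u_p$, and the following bounds hold.

* $|q_h|\le2\varepsilon$, since $u_h,\hat u_h\in\Pi$ lie on the same side of $u_p$ and their angles with $u_p$ differ by at most $2\varepsilon$.
* $|q_l|\le4\sqrt\varepsilon$. Indeed $q_l=(u_p-u_h-u_l)-q_h$, so by (6) $|q_l|\le\sqrt{6\varepsilon}+2\varepsilon\le4\sqrt\varepsilon$.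
* The projection of $q_l$ to $\Pi$ has norm at most $7\varepsilon$. Indeed $|q_l\cdot u_p|=|\frac12-u_l\cdot u_p|\le2\varepsilon$. Since $\hat u_l\cdot\hat u_h=-\frac12$, we have $q_l\cdot\hat u_h=-\frac12-u_l\cdot u_h-u_l\cdot q_h$, so $|q_l\cdot\hat u_h|\le|\frac12+u_l\cdot u_h|+|q_h|\le4\varepsilon$. As $m=(\hat u_h-\frac12u_p)/s$, this gives $|q_l\cdot m|\le5\varepsilon/s\le6\varepsilon$, and $\sqrt{2^2+6^2}\,\varepsilon\le7\varepsilon$.

So the error $q_l$ is almost normal to $\Pi$.

**Step 3 (rotate the tripod with the parent).** Suppose $w_p=(1+x)v_p$ with $|x|\le\sigma$ and $E_p\le R^2$. We carry the tilt of $v_p$ over to the children by a rotation. Write $v_p=\cos\vartheta\,u_p+\sin\vartheta\,f$ with $f\perp u_p$ a unit vector and $0\le\vartheta<\pi$; if $\vartheta=0$ take $f=m$. Let $Q$ be the rotation by $\vartheta$ in $\mathrm{span}(u_p,f)$ taking $u_p$ to $v_p$, the identity on the orthogonal complement. Let $\mu=f\cdot m\in[-1,1]$, the in-plane share of the tilt, and $f_\perp=f-\mu m$. Then $f_\perp\perp\Pi$ and $|f_\perp|^2=1-\mu^2$.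 From $Qu_p=\cos\vartheta\,u_p+\sin\vartheta f$ and $Qf=-\sin\vartheta\,u_p+\cos\vartheta f$ we get, for every $y$,
$$Qy-y=(y\cdot u_p)[(\cos\vartheta-1)u_p+\sin\vartheta f]+(y\cdot f)[-\sin\vartheta u_p+(\cos\vartheta-1)f].\tag{15}$$
Moreover $E_p=2-2\cos\vartheta$. The two brackets in (15) are orthogonal, each of squared length $2-2\cos\vartheta$, so $|Qy-y|^2=E_p\big((y\cdot u_p)^2+(y\cdot f)^2\big)$. Put $\hat v_i=Q\hat u_i$. Then $v_p=\hat v_h+\hat v_l$, and since $\hat u_i\cdot u_p=\frac12$ and $\hat u_i\cdot f=\pm s\mu$,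
$$\hat v_i\cdot\hat u_i=1-\tfrac12|\hat v_i-\hat u_i|^2=1-\tfrac12E_p\left(\tfrac14+\tfrac34\mu^2\right)=1-\tfrac12E_p\left(1-\tfrac34(1-\mu^2)\right).\tag{16}$$
For $|\mu|=1$ the tilt is copied; its normal part is reduced. This matches Section 3.

**Step 4 (push the in-plane tilt back).** We now use the freedom of varying the lengths by $\sigma$ to turn both children back in the plane, and at the same time keep the lengths within $1\pm\sigma$. Identify the plane $Q\Pi$ with $\mathbb C$ by $v_p\leftrightarrow1$, $Qm\leftrightarrow i$. Then $\hat v_h=e^{i\pi/3}$ and $\hat v_l=e^{-i\pi/3}$. Let $a=\sigma\,\mathrm{sign}(\mu)$ ($a=\sigma$ if $\mu=0$), $b=-x/s$, $d=a+ib$ (from here on $d$ is this complex number), and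
$$w_h=(1+x)\hat v_h+d,\qquad w_l=(1+x)\hat v_l-d .$$
Then $w_h+w_l=(1+x)v_p=w_p$. Dividing by $\hat v_h$ and $\hat v_l$,
$$\frac{w_h}{\hat v_h}=1+x+(a+ib)\left(\tfrac12-is\right)=1+x+\tfrac a2+sb+i\left(\tfrac b2-sa\right),$$
$$\frac{w_l}{\hat v_l}=1+x-(a+ib)\left(\tfrac12+is\right)=1+x-\tfrac a2+sb-i\left(\tfrac b2+sa\right).$$
Since $sb=-x$ and $\frac b2=-\frac x{\sqrt3}$, this says
$$w_h=\hat v_h\left(1+\tfrac a2+iy_h\right),\quad w_l=\hat v_l\left(1-\tfrac a2+iy_l\right),\quad y_h=-sa-\tfrac x{\sqrt3},\quad y_l=-sa+\tfrac x{\sqrt3}.\tag{17}$$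
The choice of $b$ has removed the old length error $x$ from the real parts. As $|a|=\sigma\ge|x|$ and $s-\frac1{\sqrt3}>0.288$, $s+\frac1{\sqrt3}<1.45$, both $y_i$ have sign opposite to $a$, and $0.288\sigma\le|y_i|\le1.45\sigma$. We draw two consequences, recalling $\sigma\le2^{-14}$.

* *Lengths.* $|w_i|\ge1-\frac\sigma2\ge1-\sigma$, and since $\sqrt{A^2+y^2}\le A+\frac{y^2}{2A}$ for $A>0$, we get $|w_i|\le1+\frac\sigma2+\frac{y_i^2}{2(1-\sigma/2)}\le1+\sigma$. So $w_i=(1+x_i)v_i$ with $|v_i|=1$ and $|x_i|\le\sigma$.
* *Directions.* $v_i=w_i/|w_i|$ is $\hat v_i$ rotated in $Q\Pi$ by an angle $\psi_i$ with sign opposite to $a$, where $|\psi_i|\le|\tan\psi_i|\le\frac{1.45\sigma}{1-\sigma/2}\le2\sigma$ and $|\sin\psi_i|=\frac{|y_i|}{|w_i|}\ge\frac{0.288\sigma}{1+\sigma}\ge\frac\sigma4$.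

**Step 5 (the tilt against the ideal tripod decreases).** We estimate $E_i':=|v_i-\hat u_i|^2$. Let $J$ be multiplication by $i$ on $Q\Pi$, and $J_0$ the map of $\Pi$ with $J_0u_p=m$, $J_0m=-u_p$. Then $J\hat v_i=QJ_0\hat u_i$. The vector $y=J_0\hat u_i=\frac12m\mp su_p$ (upper sign for $h$, lower for $l$) is orthogonal to $\hat u_i$, so $J\hat v_i\cdot\hat u_i=(Qy-y)\cdot\hat u_i$. Insert $y\cdot u_p=\mp s$, $y\cdot f=\frac\mu2$, $\hat u_i\cdot u_p=\frac12$, $\hat u_i\cdot f=\pm s\mu$ into (15):
$$J\hat v_i\cdot\hat u_i=\mp s\left[\tfrac12(\cos\vartheta-1)\pm s\mu\sin\vartheta\right]+\tfrac\mu2\left[-\tfrac12\sin\vartheta\pm s\mu(\cos\vartheta-1)\right]$$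
$$=-\left(s^2+\tfrac14\right)\mu\sin\vartheta\pm\tfrac s2(1-\mu^2)(1-\cos\vartheta)=-\mu\sin\vartheta\pm\tfrac s2(1-\mu^2)\tfrac{E_p}2 .\tag{18}$$
Now $v_i=\cos\psi_i\,\hat v_i+\sin\psi_i\,J\hat v_i$. The sign of $\sin\psi_i$ is opposite to that of $a$, hence to that of $\mu$ when $\mu\neq0$, so $-\mu\sin\psi_i=|\mu||\sin\psi_i|$. Write $D=E_p(1-\frac34(1-\mu^2))\ge0$, so $\hat v_i\cdot\hat u_i=1-\frac12D$ by (16). Then $2-2\cos\psi_i(1-\frac12D)=(2-2\cos\psi_i)+D\cos\psi_i\le4\sigma^2+D$, since $2-2\cos\psi_i\le\psi_i^2\le4\sigma^2$. With (18),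
$$E_i'=2-2v_i\cdot\hat u_i\le4\sigma^2+E_p\left(1-\tfrac34(1-\mu^2)\right)+\tfrac12E_p(1-\mu^2)|\sin\psi_i|-2|\mu||\sin\psi_i|\sin\vartheta .$$
Here $|\sin\psi_i|\le2\sigma\le\frac12$, so the third term is at most $\frac14E_p(1-\mu^2)$. Also $\sin^2\vartheta=(1-\cos\vartheta)(1+\cos\vartheta)=\frac{E_p}2(2-\frac{E_p}2)$, so $\sin\vartheta=\sqrt{E_p(1-E_p/4)}\ge\frac12\sqrt{E_p}$ and $2|\sin\psi_i|\sin\vartheta\ge\frac\sigma4\sqrt{E_p}$. Hence
$$E_i'\le E_p-\tfrac12E_p(1-\mu^2)-\tfrac\sigma4|\mu|\sqrt{E_p}+4\sigma^2 .\tag{19}$$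
If $\sqrt{E_p}\ge\sigma$, then $\frac14E_p(1-\mu^2)\ge\frac\sigma4\sqrt{E_p}(1-\mu^2)$. Replacing one half of the second term by this smaller quantity and using $1-\mu^2+|\mu|\ge1$, we get
$$E_i'\le E_p-\tfrac14E_p(1-\mu^2)-\tfrac\sigma4\sqrt{E_p}+4\sigma^2\qquad(\sqrt{E_p}\ge\sigma).\tag{20}$$
In all cases $E_i'\le R^2+4R^4$, so $\sqrt{E_i'}\le\frac32R$. The term $-\frac14E_p(1-\mu^2)$ in (20) is kept on purpose: it will pay for the light error.

**Step 6 (return to the true directions).** Since $v_i-u_i=(v_i-\hat u_i)+q_i$,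
$$E_i=E_i'+2(v_i-\hat u_i)\cdot q_i+|q_i|^2 .$$
*Heavy edge.* $|q_h|\le2\varepsilon$ gives
$$E_h\le E_h'+2\cdot\tfrac32R\cdot2\varepsilon+4\varepsilon^2=E_h'+6\varepsilon R+4\varepsilon^2 .\tag{21}$$
*Light edge.* The crude bound $2\sqrt{E_l'}\,|q_l|$ is of order $R\sqrt\varepsilon$, too large. But $q_l$ is almost normal to $\Pi$, and the component of $v_l-\hat u_l$ normal to $\Pi$ is controlled by the normal share of the tilt. Indeed $v_l\in Q\Pi$, so $v_l=Qy'$ with $y'\in\Pi$ a unit vector, and $v_l-\hat u_l=(Qy'-y')+(y'-\hat u_l)$, where the second term lies in $\Pi$. By (15) the component orthogonal to $\Pi$ is $f_\perp[(y'\cdot u_p)\sin\vartheta+(y'\cdot f)(\cos\vartheta-1)]$. By Cauchy–Schwarz, with $(y'\cdot u_p)^2+(y'\cdot f)^2\le1$ and $\sin^2\vartheta+(1-\cos\vartheta)^2=E_p$, its norm is at most $\sqrt{1-\mu^2}\sqrt{E_p}$. Splitting the inner product into its parts orthogonal to $\Pi$ and in $\Pi$, and using $|q_l|\le4\sqrt\varepsilon$ and $|\mathrm{proj}_\Pi q_l|\le7\varepsilon$,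
$$|2(v_l-\hat u_l)\cdot q_l|\le8\sqrt\varepsilon\sqrt{(1-\mu^2)E_p}+14\varepsilon\sqrt{E_l'}\le\tfrac14E_p(1-\mu^2)+64\varepsilon+21\varepsilon R,$$
where we used $2\cdot\frac12\sqrt X\cdot8\sqrt\varepsilon\le\frac14X+64\varepsilon$ with $X=(1-\mu^2)E_p$. With $|q_l|^2\le16\varepsilon$,
$$E_l\le E_l'+\tfrac14E_p(1-\mu^2)+80\varepsilon+21\varepsilon R .\tag{22}$$

**Step 7 (one generation).** We combine Steps 5 and 6, recalling $\sigma=R^2$, $R\le\frac1{128}$, $R^2\ge1000\varepsilon$. From these,
$$4R^4\le\tfrac{R^3}{32},\qquad6\varepsilon R\le21\varepsilon R\le\tfrac{R^3}{32},\qquad4\varepsilon^2\le\tfrac{R^3}{32};$$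
the second holds because $R^2\ge672\,\varepsilon$, the third because $R^3\ge1000^{3/2}\varepsilon^{3/2}\ge128\,\varepsilon^2$.

*If $E_p\ge R^2/4$:* then $\sqrt{E_p}\ge\frac R2\ge\sigma$, and $\frac\sigma4\sqrt{E_p}\ge\frac{R^3}8$. By (20), (21), (22),
$$E_h\le E_p-\tfrac{R^3}8+4R^4+6\varepsilon R+4\varepsilon^2\le E_p,\tag{23}$$
$$E_l\le E_p-\tfrac{R^3}8+4R^4+21\varepsilon R+80\varepsilon\le E_p-\tfrac{R^3}{16}+80\varepsilon .\tag{24}$$
In (24) the term $+\frac14E_p(1-\mu^2)$ of (22) has cancelled against the one in (20).

*If $E_p<R^2/4$:* by (19), (21), (22), where now $-\frac12E_p(1-\mu^2)$ absorbs $+\frac14E_p(1-\mu^2)$,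
$$E_h,E_l\le\tfrac{R^2}4+4R^4+80\varepsilon+21\varepsilon R+4\varepsilon^2\le\tfrac{R^2}2 ,\tag{25}$$
since $4R^4\le\frac{R^2}{4096}$, $80\varepsilon\le0.08R^2$, $21\varepsilon R\le0.001R^2$ and $4\varepsilon^2\le0.001R^2$.

**Step 8 (induction down the tree).** The root edge has $x=0$ and $E=0$. Step 4 gives $|x_e|\le\sigma$ throughout, as long as $E_p\le R^2$ at each step.

*If $R^2=121\,\varepsilon^{2/3}$:* then $\frac{R^3}{16}=\frac{1331}{16}\varepsilon>80\varepsilon$. By (23)–(25), $E_h,E_l\le\max(E_p,R^2/2)$. By induction all $E_e\le R^2/2\le R^2$.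

*If $R^2=1000\,\varepsilon\log_2n$:* by (23)–(25), $E_h\le\max(E_p,R^2/2)$ and $E_l\le\max(E_p+80\varepsilon,R^2/2)$. By induction $E_e\le\frac{R^2}2+80\varepsilon t$ when the path from the root to $e$, inclusive, contains $t$ light edges. Since $t\le\log_2n$, $E_e\le\frac{R^2}2+80\varepsilon\log_2n=\frac{R^2}2+0.08R^2\le R^2$.

In both cases (14) holds, and Step 1 completes the proof of Theorem 3. $\blacksquare$
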